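\title{Complete weight enumerators span the invariants of the Clifford--Weil group over every finite ring}

\begin{abstract}
A Type $T=(R,V,\beta,\Phi)$ in the sense of Nebe, Rains and Sloane determines a class of self-dual isotropic codes over the alphabet $V$ and a complex matrix group $\mathcal C(T)$, the Clifford--Weil group, that fixes the complete weight enumerators of these codes. We prove that for every finite ring $R$ the complete weight enumerators span the invariant ring of $\mathcal C(T)$. The proof works before symmetrization, in the space of complex functions on a module $W$ such as $V^N$. The indicator functions of the cosets $w+B$, with $B\ne0$ isotropic and $w\in B^\perp$, span a subspace that is handled by induction through $B^\perp/B$. On the orthogonal complement an invariant is determined explicitly, and a single Fourier coefficient shows that it vanishes.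
\end{abstract}

\section{Self-dual codes and their Clifford--Weil group}\label{sec:intro}

The weight enumerator of a self-dual code is fixed by a group of linear substitutions that depends only on the kind of code under consideration. It is natural to ask whether, conversely, every polynomial fixed by this group is a linear combination of weight enumerators. We answer this question for codes over an arbitrary finite ring.

Rings and modules are unital, $R^*$ is the unit group and $Z(R)$ the center of $R$, and $\psi(x)=\exp(2\pi i x)$ for $x\in\mathbb Q/\mathbb Z$.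

\begin{definition}\label{def:type}
A \emph{Type} is a quadruple $T=(R,V,\beta,\Phi)$ with the following properties.
\begin{itemize}
\item[(T1)] $R$ is a finite ring with an involution $J$, that is, an additive bijection $r\mapsto r^J$ with $(rs)^J=s^Jr^J$ and $(r^J)^J=r$, and $V$ is a finite left $R$-module.
\item[(T2)] $\beta\colon V\times V\to\mathbb Q/\mathbb Z$ is biadditive and nonsingular, meaning that $v\mapsto\beta(v,\cdot)$ is an isomorphism $V\to\mathrm{Hom}_{\mathbb Z}(V,\mathbb Q/\mathbb Z)$, and $\beta(rv,w)=\beta(v,r^Jw)$ for all $r\in R$ and $v,w\in V$.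
\item[(T3)] There is $\varepsilon\in Z(R)$ with $\varepsilon\varepsilon^J=1$ and $\beta(v,w)=\beta(w,\varepsilon v)$ for all $v,w\in V$.
\item[(T4)] $\Phi$ is an additive group of maps $\phi\colon V\to\mathbb Q/\mathbb Z$ with $\phi(0)=0$, and for each $\phi\in\Phi$ there is $s\in R$ with $\phi(v+w)-\phi(v)-\phi(w)=\beta(v,sw)$ for all $v,w\in V$.
\item[(T5)] For $\phi\in\Phi$ and $r\in R$, the maps $\phi[r]\colon v\mapsto\phi(rv)$ and $\phi_r\colon v\mapsto\beta(v,rv)$ belong to $\Phi$.
\end{itemize}
For each $\phi\in\Phi$ we fix an element $s_\phi\in R$ as in (T4).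
\end{definition}

A \emph{code} of length $N\ge0$ is an $R$-submodule $C\le V^N$. Its dual is
\[
C^\perp=\Big\{w\in V^N:\ \sum_{i=1}^N\beta(w_i,c_i)=0\ \text{ for all }c\in C\Big\}.
\]
The code $C$ is \emph{of Type $T$} if $C=C^\perp$ and $\sum_{i=1}^N\phi(c_i)=0$ for all $\phi\in\Phi$ and $c\in C$. Thus $\beta$ defines duality, and the quadratic maps in $\Phi$ impose further conditions on single codewords. The \emph{complete weight enumerator}
\[
\mathrm{cwe}_C=\sum_{c\in C}\prod_{i=1}^Nx_{c_i}\in\mathbb C[x_v:v\in V]
\]
records, for every codeword, how often each letter $v\in V$ occurs in it. The code $V^0$ of length $0$ is allowed and has $\mathrm{cwe}=1$.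

An idempotent $e\in R$ is \emph{symmetric} if there are $\mu,\nu\in R$ with $e=\mu\nu$ and $e^J=\nu\mu$; we call $(e,\mu,\nu)$ a \emph{symmetric triple}. For a finite set $W$ let $\mathbb C[W]$ be the vector space with basis $(\delta_w)_{w\in W}$, and put $\mathbf 1_X=\sum_{x\in X}\delta_x$ for $X\subseteq W$. The \emph{Clifford--Weil group} $\mathcal C(T)\le\mathrm{GL}(\mathbb C[V])$ is generated by the operators
\begin{equation}\label{eq:generators}
\begin{gathered}
m_r\colon\delta_v\mapsto\delta_{rv},\qquad d_\phi\colon\delta_v\mapsto\psi(\phi(v))\,\delta_v,\\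
h_{e,\mu,\nu}\colon\delta_v\mapsto|eV|^{-1/2}\sum_{w\in eV}\psi(\beta(w,\nu v))\,\delta_{w+(1-e)v},
\end{gathered}
\end{equation}
where $r\in R^*$, $\phi\in\Phi$, and $(e,\mu,\nu)$ runs over the symmetric triples. We identify $x_v$ with $\delta_v$. An element $g\in\mathcal C(T)$ acts on $\mathbb C[x_v:v\in V]$ by substituting for $x_v$ the linear form $g(\delta_v)$, and $\mathrm{Inv}(\mathcal C(T))$ is the ring of polynomials fixed by all these substitutions.

Each family of generators reflects one property of a code $C$ of Type $T$. The vector $\mathbf 1_C\in\mathbb C[V^N]=\mathbb C[V]^{\otimes N}$ is fixed by $m_r^{\otimes N}$ because $rC=C$, and by $d_\phi^{\otimes N}$ because $\sum_i\phi(c_i)=0$ on $C$. The operator $h_{1,1,1}^{\otimes N}$ is the normalized Fourier transform of $V^N$; it sends $\mathbf 1_C$ to $|V|^{-N/2}|C|\,\mathbf 1_{C^\perp}$, which is $\mathbf 1_C$ again. A general $h_{e,\mu,\nu}$ is a partial Fourier transform in the summand $eV$ of $V=eV\oplus(1-e)V$: the form $\beta$ pairs $eV$ with $e^JV$, and $\nu$ carries $eV$ onto $e^JV$ (Lemma~\ref{lem:triple}).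

\begin{example}[binary codes]\label{ex:binary}
Let $R=V=\mathbb F_2$, $J=\mathrm{id}$, $\varepsilon=1$, $\beta(v,w)=vw/2$ and $\Phi=\{0,\phi_1\}$. Since $\sum_i\phi_1(c_i)=\sum_i\beta(c_i,c_i)$, the codes of Type $T$ are the binary self-dual codes. The group $\mathcal C(T)$ is generated by $d\colon x_1\mapsto-x_1$ (fixing $x_0$) and $h\colon x_0\mapsto(x_0+x_1)/\sqrt2,\ x_1\mapsto(x_0-x_1)/\sqrt2$. In degree $1$, invariance under $d$ leaves only $ax_0$, and $h$ then forces $a=0$; there is no self-dual code of length $1$. In degree $2$, invariance under $d$ leaves $ax_0^2+bx_1^2$, whose image under $h$ contains the term $(a-b)x_0x_1$; so the invariants are the multiples of $x_0^2+x_1^2=\mathrm{cwe}_{\{00,11\}}$. If $\Phi$ is replaced by the group generated by the map $\phi$ with $\phi(0)=0$, $\phi(1)=1/4$ (here $s_\phi=1$), the codes of the new Type are the self-dual codes in which all weights are divisible by $4$.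
\end{example}

\begin{example}[a code and its dual]\label{ex:pairs}
Let $R=V=\mathbb F_2\times\mathbb F_2$, $(s,t)^J=(t,s)$, $\varepsilon=1$, $\beta((a,b),(a',b'))=(ab'+ba')/2$ and $\Phi=\{0,\phi\}$ with $\phi(a,b)=ab/2$. Then $s_\phi=1$, $\phi[(s,t)]=st\,\phi$ and $\phi_{(s,t)}=(s+t)\phi$. Write $V^N=\mathbb F_2^N\times\mathbb F_2^N$. A code has the form $D\times D'$ with binary linear codes $D,D'$, and its dual is $D'^\perp\times D^\perp$. So the codes of Type $T$ are the $D\times D^\perp$ with $D\le\mathbb F_2^N$ arbitrary. The only unit is $1$. In a commutative ring a symmetric idempotent satisfies $e=e^J$, so only $0$ and $1$ are symmetric, and $e=0$ gives the identity operator. Hence $\mathcal C(T)=\langle d_\phi,h_{1,1,1}\rangle$.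
\end{example}

The second example shows why the converse is not automatic. A code is stable under all elements of $R$, but the group sees $R$ only through its units, its symmetric idempotents and $\Phi$; no generator refers to the idempotent $(1,0)$ that splits every code into a product. By a theorem of Nebe, Rains and Sloane, the complete weight enumerators span $\mathrm{Inv}(\mathcal C(T))$ if $R$ is a direct product of matrix rings over chain rings. The conjecture posed in \cite{sdc} is that this holds for arbitrary finite rings. We prove it.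

\begin{theorem}\label{thm:main}
For every Type $T=(R,V,\beta,\Phi)$ with $R$ an arbitrary finite ring, $\mathrm{Inv}(\mathcal C(T))$ is the $\mathbb C$-linear span of the polynomials $\mathrm{cwe}_C$, where $C$ runs over the codes of Type $T$ of all lengths $N\ge0$.
\end{theorem}

The proof does not use the theorem of Nebe, Rains and Sloane, and it includes the known fact that every $\mathrm{cwe}_C$ is invariant. Theorem~\ref{thm:main} is deduced from Theorem~\ref{thm:fixed}, a stronger statement about $\mathbb C[V^N]$ before symmetrization. Section~\ref{sec:binary} carries out the argument for binary codes. Sections~\ref{sec:modules} and~\ref{sec:rings} set up the modules and the ring theory, Section~\ref{sec:induction} contains the induction, and Section~\ref{sec:key} proves the vanishing statement on which it rests.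

\section{The method for binary codes}\label{sec:binary}

Let $W$ be a finite $\mathbb F_2$-vector space with a nonsingular symmetric biadditive form $\beta\colon W\times W\to\mathbb Q/\mathbb Z$, for instance $W=\mathbb F_2^N$ with $\beta(c,c')=c\cdot c'/2$. On $\mathbb C[W]$, with $(\delta_w)$ orthonormal, consider the unitary operators
\[
d\colon\delta_v\mapsto\psi(\beta(v,v))\,\delta_v,\qquad h\colon\delta_v\mapsto|W|^{-1/2}\sum_{z\in W}\psi(\beta(z,v))\,\delta_z .
\]
We claim that the vectors fixed by $d$ and $h$ are the linear combinations of the $\mathbf 1_C$ with $C=C^\perp$. Call $b\in W$ isotropic if $\beta(b,b)=0$. A nonzero self-dual $C$ contains an isotropic $b\ne0$, and $\mathbf 1_C$ is then a sum of vectors $\delta_w+\delta_{w+b}$ with $\beta(w,b)=0$. So for $W\ne0$ all $\mathbf 1_C$ lie in the span $K$ of the vectors $\delta_w+\delta_{w+b}$ with $b\ne0$ isotropic and $\beta(w,b)=0$. We treat $K$ and $K^\perp$ separately.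

\emph{The space $K$ comes from smaller spaces.} Fix an isotropic $b\ne0$ and put $B=\{0,b\}$. The form $\beta$ induces a nonsingular form on $M=B^\perp/B$, of order $|W|/4$. The map $\iota\colon\mathbb C[M]\to\mathbb C[W]$, $\delta_{w+B}\mapsto\delta_w+\delta_{w+b}$, commutes with $d$ because $\beta(w+b,w+b)=\beta(w,w)$. It commutes with $h$ because
\begin{align*}
h(\delta_w+\delta_{w+b})&=|W|^{-1/2}\sum_{z\in W}\psi(\beta(z,w))\big(1+\psi(\beta(z,b))\big)\delta_z\\
&=|M|^{-1/2}\sum_{z\in B^\perp}\psi(\beta(z,w))\,\delta_z .
\end{align*}
So $K$, and with it $K^\perp$, is stable under $d$ and $h$, and the fixed vectors in $K$ are sums of images of fixed vectors in the spaces $\mathbb C[M]$ (Lemma~\ref{lem:unitary-lift}). By induction these are spanned by the $\mathbf 1_{C/B}$, and $\iota(\mathbf 1_{C/B})=\mathbf 1_C$.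

\emph{The space $K^\perp$ contains no fixed vector.} Let $W\ne0$ and let $p=\sum_vp(v)\delta_v\in K^\perp$ be fixed by $d$ and $h$. Invariance under $d$ gives $p(v)=0$ unless $v$ is isotropic. Orthogonality to $\delta_0+\delta_b$ gives $p(b)=-p(0)$ for each of the $n$ nonzero isotropic vectors $b$. Comparing the coefficients of $\delta_0$ in $hp=p$ gives
\[
|W|^{1/2}\,p(0)=\sum_{v\in W}p(v)=(1-n)\,p(0).
\]
Since $1-n\le1<|W|^{1/2}$, we get $p(0)=0$ and then $p=0$.

Two features of this argument dictate the general setting. First, it takes place in $\mathbb C[W]$ and not in the polynomial ring, where the cosets $w+B$ are no longer visible. Second, the induction leaves the class of modules $V^N$: for $W=\mathbb F_2^4$ and $b=(1,1,1,1)$ every element of $M$ is isotropic, which is false in $\mathbb F_2^2$. Over a general ring three difficulties appear in the second half of the argument. The ring has a radical. An isotropic vector can generate a submodule that is not simple. And the smallest available Fourier transform may involve two non-isomorphic simple modules at once; then $p$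 takes values of both signs.

\section{$T$-modules and reduction along an isotropic submodule}\label{sec:modules}

We use the following facts about a finite abelian group $A$. Composition with $\psi$ identifies $\widehat A=\mathrm{Hom}_{\mathbb Z}(A,\mathbb Q/\mathbb Z)$ with the group of characters $A\to\mathbb C^\times$.
\begin{itemize}
\item[(D1)] $|\widehat A|=|A|$. If a biadditive map $A\times A'\to\mathbb Q/\mathbb Z$ of finite abelian groups is \emph{perfect}, that is, no nonzero element of either group annihilates the whole other group, then $|A|=|A'|$, and the annihilator in $A$ of a subgroup $H\le A'$ has order $|A|/|H|$.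
\item[(D2)] For $\lambda\in\widehat A$, the sum $\sum_{a\in A}\psi(\lambda(a))$ is $|A|$ if $\lambda=0$ and $0$ otherwise.
\item[(D3)] If $p\colon A\to\mathbb C$ satisfies $\sum_ap(a)\chi(a)=0$ for all characters $\chi$, then $p=0$.
\end{itemize}

Fix a Type $T=(R,V,\beta,\Phi)$. The following class of modules contains all $V^N$ and is closed under the passage to $B^\perp/B$.

\begin{definition}\label{def:module}
A \emph{$T$-module} is a finite left $R$-module $W$ together with a nonsingular biadditive map $\beta_W\colon W\times W\to\mathbb Q/\mathbb Z$ and maps $\phi_W\colon W\to\mathbb Q/\mathbb Z$, one for each $\phi\in\Phi$, such that for all $r\in R$, $\phi\in\Phi$ and $v,w\in W$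
\begin{gather*}
\beta_W(rv,w)=\beta_W(v,r^Jw),\qquad\beta_W(v,w)=\beta_W(w,\varepsilon v),\\
\phi_W(0)=0,\qquad(\phi[r])_W(w)=\phi_W(rw),\qquad(\phi_r)_W(w)=\beta_W(w,rw),\\
\phi_W(v+w)-\phi_W(v)-\phi_W(w)=\beta_W(v,s_\phi w).
\end{gather*}
We omit the subscript $W$.
\end{definition}

The module $V^N$ is a $T$-module with $\beta(c,c')=\sum_i\beta(c_i,c'_i)$ and $\phi(c)=\sum_i\phi(c_i)$, since each identity holds coordinate by coordinate.

Let $W$ be a $T$-module. The element $\varepsilon$ is a unit, being central with $\varepsilon\varepsilon^J=1$. If $B\le W$ is a submodule, then $\varepsilon B=B$, so for $w\in W$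
\[
\beta(B,w)=0\iff\beta(w,\varepsilon B)=0\iff\beta(w,B)=0 .
\]
The left and right orthogonals of $B$ therefore coincide; we write $B^\perp$ for this set. For $B=W$ this shows that $\beta$ is perfect. The set $B^\perp$ is a submodule because $\beta(rw,B)=\beta(w,r^JB)$. By (D1), $|B^\perp|=|W|/|B|$, and $B^{\perp\perp}=B$ because $B\subseteq B^{\perp\perp}$ and the orders agree.

An element $v\in W$ is \emph{isotropic} if $\phi(v)=0$ for all $\phi\in\Phi$. A submodule $B$ is \emph{isotropic} if $B\subseteq B^\perp$ and all its elements are isotropic; submodules of isotropic submodules are isotropic. The codes of Type $T$ and length $N$ are the self-dual isotropic submodules of $V^N$.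

\begin{lemma}\label{lem:isotropic}
Let $W$ be a $T$-module.
\begin{itemize}
\item[(a)] If $v\in W$ is isotropic, then $Rv$ is an isotropic submodule.
\item[(b)] If $B\le W$ is isotropic, then $B^\perp/B$, with the maps induced by $\beta$ and the $\phi$, is a $T$-module of order $|W|/|B|^2$. Its self-dual isotropic submodules are exactly the $C/B$ with $B\le C\le W$ and $C$ self-dual isotropic.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $r,s\in R$ we have $\phi(rv)=\phi[r](v)=0$ and $\beta(rv,sv)=\beta(v,r^Jsv)=\phi_{r^Js}(v)=0$.

(b) For $w\in B^\perp$ and $b\in B$ we have $\phi(w+b)=\phi(w)+\phi(b)+\beta(w,s_\phi b)=\phi(w)$, so $\phi$ is well defined on $B^\perp/B$. So is $\beta$, because $B$ and $B^\perp$ are orthogonal on both sides. An element of $B^\perp$ orthogonal to $B^\perp$ lies in $B^{\perp\perp}=B$, so $B^\perp/B$ maps injectively, hence by (D1) bijectively, to its dual. The identities of Definition~\ref{def:module} are inherited from $B^\perp$. If $B\le C\le B^\perp$, then $C^\perp\le B^\perp$, and the orthogonal of $C/B$ is $C^\perp/B$; so $C/B$ is self-dual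 isotropic if and only if $C$ is. Finally, a self-dual $C\ge B$ satisfies $C=C^\perp\le B^\perp$.
\end{proof}

For a $T$-module $W$ we give $\mathbb C[W]$ the inner product in which $(\delta_w)$ is orthonormal, and we define $m_r$, $d_\phi$ and $h_{e,\mu,\nu}$ on $\mathbb C[W]$ by the formulas \eqref{eq:generators} with $W$ in place of $V$. Under the identification $\delta_c=\delta_{c_1}\otimes\dots\otimes\delta_{c_N}$ of $\mathbb C[V^N]$ with $\mathbb C[V]^{\otimes N}$, they are the $N$-th tensor powers of the generators of $\mathcal C(T)$: the phases multiply, and $|eV^N|=|eV|^N$.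

\begin{lemma}\label{lem:triple}
Let $(e,\mu,\nu)$ be a symmetric triple and $W$ a $T$-module.
\begin{itemize}
\item[(a)] For $z\in eW$ and $y\in W$ we have $\beta(z,y)=\beta(z,e^Jy)$ and $\beta(z,\nu y)=\beta(z,\nu ey)$.
\item[(b)] For every $R$-module $X$, multiplication by $\nu$ is a bijection $eX\to e^JX$.
\item[(c)] The form $\beta$ restricts to a perfect pairing $eW\times e^JW\to\mathbb Q/\mathbb Z$.
\item[(d)] The operators $m_r$, $d_\phi$ and $h_{e,\mu,\nu}$ on $\mathbb C[W]$ are unitary.
\end{itemize}
\end{lemma}

\begin{proof}
From $\mu\nu=e$ and $\nu\mu=e^J$ we get $\nu e=\nu\mu\nu=e^J\nu$ and $\mu e^J=\mu\nu\mu=e\mu$.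

(a) $\beta(z,y)=\beta(ez,y)=\beta(z,e^Jy)$. Apply this to $\nu y$ and use $e^J\nu=\nu e$.

(b) The two relations show that $\nu eX\subseteq e^JX$ and $\mu e^JX\subseteq eX$. The products $\mu\nu=e$ and $\nu\mu=e^J$ act as the identity on $eX$ and on $e^JX$.

(c) If $z\in eW$ annihilates $e^JW$, then it annihilates $W$ by (a), so $z=0$. If $y\in e^JW$ is annihilated by $eW$, then $\beta(w,y)=\beta(w,e^Jy)=\beta(ew,y)=0$ for all $w\in W$, so $y=0$.

(d) The operator $m_r$ permutes the basis, and $d_\phi$ is diagonal with entries of modulus $1$. Write $v=y+y'$ with $y\in eW$, $y'\in(1-e)W$. By (a), $h_{e,\mu,\nu}\delta_{y+y'}=|eW|^{-1/2}\sum_{z\in eW}\psi(\beta(z,\nu y))\delta_{z+y'}$. The images of two basis vectors with different $y'$ have disjoint supports. For equal $y'$, the inner product of the images of $\delta_{y_1+y'}$ and $\delta_{y_2+y'}$ is $|eW|^{-1}\sum_{z\in eW}\psi(\beta(z,\nu(y_1-y_2)))$. This is $1$ if $y_1=y_2$. Otherwise $\nu(y_1-y_2)$ is a nonzero element of $e^JW$ by (b), and the sum is $0$ by (c) and (D2).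
\end{proof}

The next lemma is the engine of the induction. Applied to a self-dual $B$, it also gives the invariance of weight enumerators.

\begin{lemma}\label{lem:intertwine}
Let $B$ be an isotropic submodule of a $T$-module $W$, let $M=B^\perp/B$, and let $\iota_B\colon\mathbb C[M]\to\mathbb C[W]$ be the linear map with $\iota_B(\delta_{w+B})=\mathbf 1_{w+B}$. Then $g\,\iota_B=\iota_B\,g$ for each of the operators $g=m_r,\ d_\phi,\ h_{e,\mu,\nu}$.
\end{lemma}

\begin{proof}
For $m_r$ this holds because $r(w+B)=rw+B$ when $r$ is a unit, and for $d_\phi$ because $\phi$ is constant on $w+B$ for $w\in B^\perp$. Let $h=h_{e,\mu,\nu}$ and $w\in B^\perp$. Write $b\in B$ as $b_1+b_2$ with $b_1\in eB$, $b_2\in(1-e)B$. By Lemma~\ref{lem:triple}(a), $\beta(z,\nu b)=\beta(z,\nu b_1)$ for $z\in eW$, so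
\[
h\,\mathbf 1_{w+B}=|eW|^{-1/2}\sum_{z\in eW}\psi(\beta(z,\nu w))\Big(\sum_{b_1\in eB}\psi(\beta(z,\nu b_1))\Big)\sum_{b_2\in(1-e)B}\delta_{z+(1-e)w+b_2}.
\]
By Lemma~\ref{lem:triple}(b), $\nu eB=e^JB$. By (D2), the sum over $b_1$ is $|eB|$ if $z$ annihilates $e^JB$ and $0$ otherwise. By Lemma~\ref{lem:triple}(a), $z\in eW$ annihilates $e^JB$ if and only if $z\in eW\cap B^\perp=e(B^\perp)$. For such $z$ the phase $\psi(\beta(z,\nu w))$ depends only on $z+eB$, because $\nu w\in B^\perp$. As $z$ runs over a coset $z_0+eB$ and $b_2$ over $(1-e)B$, the element $z+(1-e)w+b_2$ runs once over $z_0+(1-e)w+B$. Hence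
\begin{equation}\label{eq:hiota}
h\,\mathbf 1_{w+B}=|eW|^{-1/2}|eB|\sum_{z_0+eB\,\in\,e(B^\perp)/eB}\psi(\beta(z_0,\nu w))\,\mathbf 1_{z_0+(1-e)w+B}.
\end{equation}
The map $e(B^\perp)\to eM$, $z\mapsto z+B$, is onto with kernel $e(B^\perp)\cap B=eB$, so the sum in \eqref{eq:hiota} runs over $eM$. It remains to identify the constant. The group $e(B^\perp)$ is the annihilator of $e^JB$ in the perfect pairing of Lemma~\ref{lem:triple}(c), so $|e(B^\perp)|=|eW|/|e^JB|=|eW|/|eB|$. Therefore $|eM|=|eW|/|eB|^2$, the constant is $|eM|^{-1/2}$, and the right side of \eqref{eq:hiota} is $\iota_B(h\,\delta_{w+B})$.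
\end{proof}

\section{Units and symmetric idempotents in a finite ring}\label{sec:rings}

The group $\mathcal C(T)$ involves only units and symmetric idempotents, so we need to know that there are enough of both. Let $\mathfrak r$ be the Jacobson radical of $R$ and $\bar R=R/\mathfrak r$. A nonzero idempotent is \emph{primitive} if it is not a sum of two nonzero orthogonal idempotents; this means that $Rf$ is an indecomposable module. We recall the standard facts.
\begin{itemize}
\item[(R1)] $\mathfrak r$ is a two-sided ideal and $\bar R$ is a direct product of matrix rings $M_n(\mathbb F_q)$. An element of $R$ is a unit if and only if its image in $\bar R$ is a unit; in particular $1+\mathfrak r\subseteq R^*$.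
\item[(R2)] Simple modules are annihilated by $\mathfrak r$. A finite module annihilated by $\mathfrak r$ is a direct sum of simple modules with uniquely determined multiplicities, and its submodules have complements. On a simple module $S$, the ring $R$ acts through the projection onto one factor $M_n(\mathbb F_q)$ of $\bar R$, and $|S|=q^n$, $|\mathrm{End}_R(S)|=q$.
\item[(R3)] For an idempotent $f$ and a module $X$, the map $\alpha\mapsto\alpha(f)$ is an isomorphism of groups $\mathrm{Hom}_R(Rf,X)\to fX$.
\item[(R4)] There are orthogonal primitive idempotents with $1=f_1+\dots+f_k$. By the Krull--Schmidt theorem, for every primitive $f$ the summand $Rf$ of $R$ is isomorphic to some $Rf_i$.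
\item[(R5)] For primitive $f$ the module $S_f=Rf/\mathfrak rf$ is simple, and for primitive $f,f'$ we have $Rf\cong Rf'$ if and only if $S_f\cong S_{f'}$.
\end{itemize}

An $m_r$-invariant function is constant on orbits of $R^*$. The first lemma says that these orbits are as large as possible on elements annihilated by $\mathfrak r$.

\begin{lemma}\label{lem:units}
Let $X$ be an $R$-module and $x,y\in X$ with $\mathfrak rx=0$ and $Rx=Ry$. Then $y=ux$ for some $u\in R^*$.
\end{lemma}

\begin{proof}
The module $M=Rx$ is an $\bar R$-module, since $\mathfrak rRx=\mathfrak rx=0$. Let $\pi_x,\pi_y\colon\bar R\to M$ be the surjections with $1\mapsto x$ and $1\mapsto y$. Let $L_x,L_y$ be their kernels and $N_x,N_y$ complements in $\bar R$. Then $N_x\cong M\cong N_y$, and comparing multiplicities in $L_x\oplus N_x=L_y\oplus N_y$ gives an isomorphism $L_y\to L_x$. Together with $(\pi_x|_{N_x})^{-1}\pi_y|_{N_y}\colon N_y\to N_x$ it defines an automorphism $\alpha$ of the left module $\bar R$ with $\pi_x\alpha=\pi_y$. The maps $\alpha$ and $\alpha^{-1}$ are the right multiplications by $\bar u=\alpha(1)$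 and $\alpha^{-1}(1)$, so $\bar u$ is a unit, and $y=\pi_y(1)=\pi_x(\bar u)=\bar ux$. Any lift $u\in R$ of $\bar u$ is a unit by (R1).
\end{proof}

\begin{lemma}\label{lem:idempotents}
Let $e,f\in R$ be idempotents. Then $Re\cong Rf$ if and only if there are $\mu\in eRf$ and $\nu\in fRe$ with $\mu\nu=e$ and $\nu\mu=f$. Consequently, $e$ is symmetric if $Re\cong Re^J$, and $Re\cong Rf$ implies $Re^J\cong Rf^J$.
\end{lemma}

\begin{proof}
Given an isomorphism $\alpha\colon Re\to Rf$, put $\mu=\alpha(e)=e\alpha(e)\in eRf$ and $\nu=\alpha^{-1}(f)=f\alpha^{-1}(f)\in fRe$. Then $\mu\nu=\alpha^{-1}(\mu f)=\alpha^{-1}(\mu)=e$ and $\nu\mu=\alpha(\nu e)=\alpha(\nu)=f$. Conversely, the right multiplications by $\mu$ and $\nu$ are mutually inverse maps between $Re$ and $Rf$. The first consequence is the case $f=e^J$. For the second, apply $J$: the elements $\nu^J\in e^JRf^J$ and $\mu^J\in f^JRe^J$ satisfy $\nu^J\mu^J=e^J$ and $\mu^J\nu^J=f^J$.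
\end{proof}

We want symmetric idempotents $e$ that are as small as possible, because for small $e$ the elements of $eW$ generate modules that we can control. A primitive idempotent need not be symmetric, as Example~\ref{ex:pairs} shows, but a sum of two suffices. Fix $1=f_1+\dots+f_k$ as in (R4). Since $J$ preserves idempotents and orthogonality, $f^J$ is primitive if $f$ is. By Lemma~\ref{lem:idempotents}, $[Rf]\mapsto[Rf^J]$ is a well-defined permutation of order at most $2$ of the isomorphism classes $[Rf_1],\dots,[Rf_k]$. For each orbit we choose one idempotent $e$.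
\begin{itemize}
\item[(A)] For an orbit with one class, let $e=f_i$ with $Rf_i$ in this class. Then $Re\cong Re^J$.
\item[(B)] For an orbit with two classes, let $e=e_1+e_2$, where $e_1=f_i$ and $e_2=f_j$ represent the two classes. Then $Re_1^J\cong Re_2\not\cong Re_1\cong Re_2^J$, and $Re^J=Re_1^J\oplus Re_2^J\cong Re_1\oplus Re_2=Re$.
\end{itemize}
In both cases $e$ is symmetric. Let $E$ be the set of the chosen idempotents. For each $e\in E$ fix one symmetric triple $(e,\mu_e,\nu_e)$ and write $h_e=h_{e,\mu_e,\nu_e}$.

\begin{lemma}\label{lem:E}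
If $W\ne0$ is an $R$-module, then $eW\ne0$ for some $e\in E$.
\end{lemma}

\begin{proof}
Some $f_lW$ is nonzero. By (R3), $fW\ne0$ for every idempotent $f$ with $Rf\cong Rf_l$. Let $e\in E$ belong to the orbit of $[Rf_l]$. In case (A), $Re\cong Rf_l$. In case (B), $Re_1$ or $Re_2$ is isomorphic to $Rf_l$, and $eW=e_1W\oplus e_2W$.
\end{proof}

\section{Fixed vectors before symmetrization}\label{sec:induction}

\begin{theorem}\label{thm:fixed}
Let $W$ be a $T$-module. The space of vectors in $\mathbb C[W]$ fixed by all $m_r$ $(r\in R^*)$, all $d_\phi$ $(\phi\in\Phi)$ and the $h_e$ with $e\in E$ is the span of the vectors $\mathbf 1_C$, where $C$ runs over the self-dual isotropic submodules of $W$. These vectors are fixed by $h_{e,\mu,\nu}$ for every symmetric triple $(e,\mu,\nu)$, so the fixed space is the same if all symmetric triples are used.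
\end{theorem}

For a $T$-module $W$ let $K_W\subseteq\mathbb C[W]$ be the span of the vectors $\mathbf 1_{w+B}$ with $B\ne0$ an isotropic submodule and $w\in B^\perp$. The heart of the matter is the following statement, proved in Section~\ref{sec:key}.

\begin{proposition}\label{prop:key}
Let $W\ne0$ be a $T$-module. If $p\in K_W^\perp$ is fixed by all $m_r$ $(r\in R^*)$, all $d_\phi$ $(\phi\in\Phi)$ and all $h_e$ $(e\in E)$, then $p=0$.
\end{proposition}

To pull fixed vectors back along surjections we use unitarity in place of averaging over a group.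

\begin{lemma}\label{lem:unitary-lift}
Let $(g_i)$ be a family of unitary operators on a finite-dimensional complex inner product space $U$.
\begin{itemize}
\item[(a)] If a subspace $K\subseteq U$ is stable under all $g_i$, then so is $K^\perp$.
\item[(b)] Let $\pi\colon U\to U'$ be a linear surjection and $(g'_i)$ operators on $U'$ with $\pi g_i=g'_i\pi$. Then $\pi$ maps the common fixed space of the $g_i$ onto that of the $g'_i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $g_iK=K$ by dimension, and $\langle g_ix,g_ik\rangle=\langle x,k\rangle=0$ for $x\in K^\perp$, $k\in K$. (b) Fixed vectors map to fixed vectors. The kernel of $\pi$ is stable, so $(\ker\pi)^\perp$ is stable by (a), and $\pi$ restricts to an isomorphism $(\ker\pi)^\perp\to U'$ that carries $g_i$ to $g'_i$.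
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fixed}]
Let $C$ be self-dual isotropic. Then $C^\perp/C=0$, all operators fix the vector $\delta_0\in\mathbb C[C^\perp/C]$, and $\mathbf 1_C=\iota_C(\delta_0)$. By Lemma~\ref{lem:intertwine}, $\mathbf 1_C$ is fixed by all $m_r$, $d_\phi$ and $h_{e,\mu,\nu}$.

Call a vector \emph{fixed} if it is fixed by all $m_r$, all $d_\phi$ and the $h_e$ with $e\in E$. We show by induction on $|W|$ that fixed vectors lie in the span of the $\mathbf 1_C$. If $W=0$, then $\mathbb C[W]=\mathbb C\mathbf 1_{\{0\}}$, and $\{0\}$ is self-dual isotropic. Let $W\ne0$ and let $p$ be fixed. The map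
\[
\pi=(\iota_B)_B\colon\bigoplus_B\mathbb C[B^\perp/B]\longrightarrow\mathbb C[W],
\]
where $B$ runs over the nonzero isotropic submodules and the sum is orthogonal, has image $K_W$ and commutes with the operators by Lemma~\ref{lem:intertwine}. So $K_W$ is stable, and $K_W^\perp$ is stable by Lemmas~\ref{lem:triple}(d) and~\ref{lem:unitary-lift}(a). The components of $p$ in $K_W$ and $K_W^\perp$ are therefore fixed, and the second one vanishes by Proposition~\ref{prop:key}. Thus $p\in K_W$, and Lemma~\ref{lem:unitary-lift}(b) gives $p=\sum_B\iota_B(p_B)$ with fixed vectors $p_B\in\mathbb C[B^\perp/B]$. Since $|B^\perp/B|<|W|$, induction and Lemma~\ref{lem:isotropic}(b) show that $p_B$ is a linear combination of vectors $\mathbf 1_{C/B}$ with $C\ge B$ self-dual isotropic in $W$. Finally, $\iota_B(\mathbf 1_{C/B})=\mathbf 1_C$.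
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The substitutions define an action of $\mathcal C(T)$ that preserves degrees. So $\mathrm{Inv}(\mathcal C(T))$ is graded, and its part of degree $N$ consists of the homogeneous polynomials of degree $N$ fixed by the generators \eqref{eq:generators}. The linear map $\pi_N$ from $\mathbb C[V^N]=\mathbb C[V]^{\otimes N}$ to the homogeneous polynomials of degree $N$ with $\pi_N(\delta_c)=\prod_ix_{c_i}$ is surjective, and it carries $g^{\otimes N}$ to the substitution defined by $g$. For a generator $g$, the power $g^{\otimes N}$ is the corresponding unitary operator of the $T$-module $V^N$. By Lemma~\ref{lem:unitary-lift}(b) and Theorem~\ref{thm:fixed}, used with all symmetric triples, the invariants of degree $N$ are spanned by the polynomials $\pi_N(\mathbf 1_C)=\mathrm{cwe}_C$ with $C$ of Type $T$ and length $N$. For $N=0$ this is the constant $1$.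
\end{proof}

\section{No invariant is orthogonal to all isotropic cosets}\label{sec:key}

We prove Proposition~\ref{prop:key}. In this section $W$ is a $T$-module and $p=\sum_vp(v)\delta_v$ is a vector in $K_W^\perp$ fixed by all $m_r$ and $d_\phi$; the operators $h_e$ enter only at the end. Orthogonality to $K_W$ is the family of \emph{coset relations}
\begin{equation}\label{eq:coset}
\sum_{b\in B}p(w+b)=0\qquad(B\ne0\text{ isotropic},\ w\in B^\perp).
\end{equation}
Invariance under $m_r$ means $p(rv)=p(v)$ for $r\in R^*$. Let
\[
I=\{v\in W:\ v\text{ is isotropic and }\mathfrak rv=0\}.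
\]
If $v\in I$, then $Rv\subseteq I$, by Lemma~\ref{lem:isotropic}(a) and because $\mathfrak rRv=\mathfrak rv=0$.

\subsection*{The support of $p$}

The first step removes the radical. For $R=V=\mathbb Z/4\mathbb Z$, $\beta(v,w)=vw/4$ and $\Phi=\{\phi_r:r\in R\}$, the vector $v=(1,1,1,1)\in V^4$ is isotropic, and the relation \eqref{eq:coset} for $B=\{0,2v\}$ and $w=v$ reads $p(v)+p(-v)=0$. As $-1$ is a unit, $p(v)=0$. The same mechanism works in general.

\begin{lemma}\label{lem:support}
\begin{itemize}
\item[(a)] If $p(v)\ne0$, then $v\in I$.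
\item[(b)] If $v\in I$ and $Rw=Rv$, then $p(w)=p(v)$.
\item[(c)] If $p(0)=0$, then $p=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $d_\phi p=p$ we get $\psi(\phi(v))=1$ for all $\phi$, so $v$ is isotropic and $Rv$ is an isotropic submodule. Suppose that $B=\mathfrak rv\ne0$. Then $B\le Rv$ is isotropic, and $v\in(Rv)^\perp\subseteq B^\perp$. The elements of $v+B$ have the form $(1+x)v$ with $x\in\mathfrak r$, and $1+x\in R^*$. So \eqref{eq:coset} gives $|B|\,p(v)=0$, a contradiction.

(b) This follows from Lemma~\ref{lem:units}.

(c) Suppose that $p(0)=0$ and $p\ne0$. Choose $v$ with $p(v)\ne0$ and $|Rv|$ minimal. Then $0\ne v\in I$. For $w\in Rv$, either $|Rw|<|Rv|$ and $p(w)=0$, or $Rw=Rv$ and $p(w)=p(v)$ by (b). The relation \eqref{eq:coset} for $B=Rv$ and $w=0$ says that a positive multiple of $p(v)$ vanishes, a contradiction.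
\end{proof}

\subsection*{The values of $p$ on $eW$}

From now on we assume $p\ne0$ and normalize $p(0)=1$. For a primitive idempotent $f$ put $I_f=I\cap fW$ and $c_f=-1/(|S_f|-1)<0$.

\begin{lemma}\label{lem:values}
\begin{itemize}
\item[(a)] Let $f$ be primitive and $0\ne v\in I_f$. Then $Rv\cong S_f$ and $p(v)=c_f$.
\item[(b)] Let $e=e_1+e_2\in E$ be of type \textup{(B)} and $v\in I\cap eW$. Then $v=v_1+v_2$ with $v_i=e_iv\in I_{e_i}$. If $v_1,v_2\ne0$, then $p(v)=c_{e_1}c_{e_2}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The surjection $Rf\to Rv$, $x\mapsto xv$, vanishes on $\mathfrak rf$, so $Rv$ is a nonzero quotient of the simple module $S_f$. Every nonzero element of $Rv$ generates it, so $p$ takes the value $p(v)$ on all of them by Lemma~\ref{lem:support}(b). The relation \eqref{eq:coset} for $B=Rv$ and $w=0$ reads $1+(|S_f|-1)p(v)=0$.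

(b) We have $v=ev=v_1+v_2$ and $v_i\in Rv\subseteq I$. Let $v_1,v_2\ne0$. By (a) and (R5), $Rv_1\cong S_{e_1}$ and $Rv_2\cong S_{e_2}$ are non-isomorphic simple modules, so $Rv=Rv_1\oplus Rv_2$. A proper nonzero submodule of $Rv$ is simple and projects to zero in the summand to which it is not isomorphic, so it is $Rv_1$ or $Rv_2$. For $0\ne b\in Rv_1$ the element $b+v_2$ lies in neither, so it generates $Rv$, and $p(b+v_2)=p(v)$. Since $Rv$ is isotropic, $v_2\in(Rv_1)^\perp$. The relation \eqref{eq:coset} for $B=Rv_1$ and $w=v_2$ reads $c_{e_2}+(|S_{e_1}|-1)p(v)=0$.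
\end{proof}

For $e$ of type (A), all values of $p$ on $eW\setminus\{0\}$ are negative or zero, as in Section~\ref{sec:binary}. For type (B) the values $c_{e_1}c_{e_2}$ are positive and may be numerous. The next example shows that the information collected so far does not suffice.

\begin{example}\label{ex:signs}
Take the Type of Example~\ref{ex:pairs} and $W=\mathbb F_2^N\times\mathbb F_2^N$ with $N\geq1$. Here $E=\{1\}$, $e_1=(1,0)$, $e_2=(0,1)$, $c_{e_1}=c_{e_2}=-1$, and $(a,b)$ is isotropic if and only if $a\cdot b=0$. The two lemmas determine $p$: for $a,b\ne0$ we have $p(0,0)=1$, $p(a,0)=p(0,b)=-1$, and $p(a,b)$ is $1$ if $a\cdot b=0$ and $0$ otherwise. As in Section~\ref{sec:binary}, invariance under $h_1$ requires $\sum_vp(v)=|W|^{1/2}=2^N$, while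
\[
\sum_vp(v)=1-2(2^N-1)+(2^N-1)(2^{N-1}-1).
\]
For $N=3$ both numbers are $8$. In fact, for $N=3$ the vector with these values is fixed by all operators. The number of lines $L\le\mathbb F_2^3$ with $(a,b)\in L\times L^\perp$ is $7$, $1$, $3$, $1$ at the points $(0,0)$, $(a,0)$, $(0,b)$, $(a,b)$ with $a\cdot b=0$, and $0$ elsewhere, so this vector equals
\[
\sum_L\mathbf 1_{L\times L^\perp}-2\cdot\mathbf 1_{\mathbb F_2^3\times0}-4\cdot\mathbf 1_{0\times\mathbb F_2^3},
\]
a combination of indicators of codes of Type $T$. What excludes it is a coset relation not yet used. The whole submodule $\mathbb F_2^N\times0$ is isotropic. If $N\ge2$, choose distinct nonzero $a,a'$; the relation for $B=\{0,(a,0)\}$ and $w=(a',0)$ demands $p(a',0)+p(a+a',0)=0$, but the sum is $-2$. Only $N=1$ remains, and there $\sum_vp(v)=-1\ne2$.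
\end{example}

\subsection*{A bound for $I_f$}

In the example, the elements of $I_{e_1}$ are mutually orthogonal, so they generate one large isotropic submodule $M$, and all cosets inside $M$ yield relations. If $M$ is too large, these relations force $p|_M=0$. Both statements hold in general. Over a matrix ring $M_n(\mathbb F_q)$ the threshold is multiplicity $n$, and the relations are best combined by Fourier analysis on $M$.

\begin{lemma}\label{lem:bound}
Let $f$ be a primitive idempotent with $Rf\not\cong Rf^J$. Then $|I_f|\le|S_f|$.
\end{lemma}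

\begin{proof}
Put $S=S_f$. Let $A\cong M_n(\mathbb F_q)$ be the factor of $\bar R$ through which $R$ acts on $S$, so that $|S|=q^n$ and $|A|=q^{n^2}$. For a primitive idempotent $f'$, every homomorphism $Rf'\to S$ vanishes on $\mathfrak rf'$, so $f'S\cong\mathrm{Hom}_R(S_{f'},S)$ by (R3). Hence $|fS|=q$, and $f^JS=0$ because $S_{f^J}\not\cong S$ by (R5).

\emph{The module $M=\sum_{x\in I_f}Rx$ is isotropic.} Let $x,y\in I_f$ and $r,s\in R$. By Lemma~\ref{lem:values}(a), $Ry$ is zero or isomorphic to $S$, so $f^JRy=0$ and
\[
\beta(sx,ry)=\beta(fx,s^Jry)=\beta(x,f^Js^Jry)=0 .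
\]
Thus $M\subseteq M^\perp$. For $m,m'\in M$ this gives $\phi(m+m')=\phi(m)+\phi(m')+\beta(m,s_\phi m')=\phi(m)+\phi(m')$, and $\phi$ vanishes on each $Rx$, so $\phi$ vanishes on $M$.

\emph{The size of $I_f$.} The module $M$ is a sum of copies of $S$, so $M\cong S^a$ for some $a\ge0$, and $M\subseteq I$. Therefore $fM\subseteq I_f$. Conversely, $x=fx\in fM$ for $x\in I_f$. So $|I_f|=|fM|=q^a$, and we must show that $a\le n$.

\emph{The multiplicity.} Suppose that $a>n$. Let $\chi\colon M\to\mathbb C^\times$ be a character of the group $M$ and put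
\[
B=\{m\in M:\ \chi(rm)=1\text{ for all }r\in R\}.
\]
This is a submodule of $M$, and $\chi$ is trivial on it (take $r=1$). Since $R$ acts on $M$ through the surjection $R\to A$, the set $B$ is the kernel of the homomorphism $m\mapsto(x\mapsto\chi(xm))$ from $M$ to the character group of $(A,+)$. This group has order $q^{n^2}<q^{na}=|M|$, so $B\ne0$. Moreover $B\le M$ is isotropic and $M\subseteq M^\perp\subseteq B^\perp$. By \eqref{eq:coset},
\[
\sum_{m\in M}p(m)\chi(m)=\sum_{w+B\in M/B}\chi(w)\sum_{b\in B}p(w+b)=0 .
\]
As $\chi$ was arbitrary, (D3) gives $p|_M=0$, contrary to $p(0)=1$.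
\end{proof}

\subsection*{One Fourier coefficient}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose that $p\ne0$, and normalize $p(0)=1$ by Lemma~\ref{lem:support}(c). Since $W\ne0$, Lemma~\ref{lem:E} provides $e\in E$ with $eW\ne0$. The vector $\delta_0$ occurs in $h_e\delta_v$ only if $w+(1-e)v=0$ for some $w\in eW$, that is, if $w=0$ and $v\in eW$; its coefficient is then $|eW|^{-1/2}$. Comparing the coefficients of $\delta_0$ in $h_ep=p$ gives
\begin{equation}\label{eq:fourier}
\sum_{v\in eW}p(v)=|eW|^{1/2}>1 .
\end{equation}
By Lemma~\ref{lem:support}(a), only $v\in I\cap eW$ contribute to the sum. We show that it is at most $1$.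

If $e$ is of type (A), then $e$ is primitive, and Lemma~\ref{lem:values}(a) gives $\sum_{v\in eW}p(v)=1+c_e(|I_e|-1)\le1$.

Let $e=e_1+e_2$ be of type (B), and put $c_i=c_{e_i}$ and $n_i=|I_{e_i}|-1$. By Lemma~\ref{lem:values}(b), the map $v\mapsto(e_1v,e_2v)$ embeds $I\cap eW$ into $I_{e_1}\times I_{e_2}$, and its image contains all pairs with a zero entry. Let $n_{12}\le n_1n_2$ be the number of pairs in the image with both entries nonzero. Since $c_1c_2>0$, Lemma~\ref{lem:values} gives
\[
\sum_{v\in eW}p(v)=1+c_1n_1+c_2n_2+c_1c_2n_{12}\le(1+c_1n_1)(1+c_2n_2).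
\]
Now $Re_i\not\cong Re_i^J$ for $i=1,2$, so Lemma~\ref{lem:bound} gives $0\le n_i\le|S_{e_i}|-1$, that is, $0\le1+c_in_i\le1$. The product is at most $1$, which contradicts \eqref{eq:fourier}. Without the bound both factors could be negative and the product large.
\end{proof}

This completes the proofs of Theorems~\ref{thm:fixed} and~\ref{thm:main}.

\begin{remark}[the role of the axioms]\label{rem:axioms}
Axiom (T3) is used only to identify left and right orthogonals. The identity in (T4) is used to define $\phi$ on $B^\perp/B$ and to show that $M$ is isotropic in Lemma~\ref{lem:bound}; that $\Phi$ is closed under addition is not used. Axiom (T5) enters through Lemma~\ref{lem:isotropic}(a), which turns the support condition given by the $d_\phi$ into a supply of isotropic submodules. The requirement $\phi_r\in\Phi$ cannot be omitted. In Example~\ref{ex:binary}, the choice $\Phi=\{0\}$ satisfies all other conditions, the group is generated by $h$ alone, and $h$ fixes $x_0+(\sqrt2-1)x_1$, although there is no self-dual binary code of length $1$.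
\end{remark}

\begin{thebibliography}{1}

\bibitem{sdc}
\emph{Self-dual codes and invariant theory},
\texttt{http://www.math.rwth-aachen.de/\textasciitilde Gabriele.Nebe/papers/clifftype.pdf}

\end{thebibliography}
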